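
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Countable automorphism groups of Markov shifts\\ that no shift of finite type realizes}


\begin{abstract}
We construct a topologically mixing, locally compact, countable state Markov shift whose automorphism group is countable and does not embed in the automorphism group of any shift of finite type. This answers in the negative the question whether every countable automorphism group of a transitive, locally compact, countable state Markov shift is already realized by a transitive shift of finite type. The method is to store an arbitrary set $D$ of odd positive integers in the graph in such a way that four automorphisms can read $D$ back, while the whole automorphism group stays countable. It follows that continuum many isomorphism types of countable automorphism groups occur, even among shifts with one common zeta function.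
\end{abstract}

\section{The question and the results}

Let $G$ be a directed graph with countably infinite vertex set. The graphs constructed below have no multiple edges, so we describe a path by its sequence of vertices. Let $X$ be the set of bi-infinite paths $x=(x_t)_{t\in\mathbb Z}$ in $G$, with the product topology coming from the discrete topology on the vertex set, and let $\sigma$ be the left shift, $(\sigma x)_t=x_{t+1}$. If $X\ne\emptyset$, then $(X,\sigma)$ is a (two-sided) \emph{countable state Markov shift}. It is \emph{transitive} if $G$ is irreducible (strongly connected), and \emph{locally compact} if $X$ is; for irreducible $G$ the latter means that every vertex has finite in- and out-degree. The group $\operatorname{Aut}(\sigma)$ consists of all homeomorphisms of $X$ that commute with $\sigma$. A \emph{shift of finite type} (SFT) $(Y,\tau)$ is the analogous nonempty object over a finite alphabet.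

For an infinite transitive SFT the group $\operatorname{Aut}(\tau)$ is countably infinite and residually finite, it is discrete in the compact-open topology, and its center is generated by $\tau$ (Ryan's theorem). Over an infinite alphabet $\operatorname{Aut}(\sigma)$ may well be uncountable. For example, if an irreducible $G$ contains infinitely many disjoint pairs of vertices, the two vertices of each pair having the same in- and out-neighbors and no edge between or at them, then the pairs can be swapped independently, and every set of pairs gives a different automorphism. But when $\operatorname{Aut}(\sigma)$ \emph{is} countable, it looks very much like the automorphism group of an SFT. In that case, for transitive $(X,\sigma)$, the space $X$ is locally compact, there are finitely many periodic points of each least period, and $\operatorname{Aut}(\sigma)$ is countably infinite, residually finite, discrete in the compact-open topology, without nontrivial divisible subgroups and without infinite simple subgroups, and its center is generated by $\sigma$; see \cite{source}. None of these facts is used below. They lead to the following question, posed in \cite{source}.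

\begin{quote}
\emph{Let $(X,\sigma)$ be a transitive, locally compact, countable state Markov shift with $\operatorname{Aut}(\sigma)$ countable. Is there always an infinite transitive SFT $(Y,\tau)$ such that $\operatorname{Aut}(\sigma)\cong\operatorname{Aut}(\tau)$ as abstract groups?}
\end{quote}

The list of similarities suggests the answer yes. A count suggests the answer no: up to conjugacy there are only countably many SFTs, but there are continuum many locally finite graphs. The count proves nothing until one knows that a \emph{countable} automorphism group can remember infinitely much about its graph. These two demands pull against each other, since the more freely infinite data can be built into a graph, the more room there is for uncountably many automorphisms. We reconcile them.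

\subsection*{Results}

We write $[a,b]=aba^{-1}b^{-1}$, and maps are composed from right to left. For a group $\Gamma$, a quadruple $Q=(\rho,\alpha,\beta,\gamma)\in\Gamma^4$ and an odd integer $m\ge1$ put
\begin{equation}\label{eq:w}
w_m(Q)=\bigl[g_0,[g_1,[\dots,[g_{m+1},\gamma]\dots]]\bigr],
\end{equation}
\[
g_0=\alpha,\qquad g_k=\rho^{-k}\alpha\beta\rho^k\ (1\le k\le m),\qquad g_{m+1}=\rho^{-(m+1)}\alpha\rho^{m+1},
\]
and let
\[
D_Q=\{m\ge1 \text{ odd}: w_m(Q)\ne1\}.
\]

\begin{theorem}\label{thm:A}
For every set $D$ of odd positive integers there is a topologically mixing, locally compact, countable state Markov shift $(X,\sigma)$ such that $\operatorname{Aut}(\sigma)$ is countable and contains a quadruple $Q$ with $D_Q=D$.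
\end{theorem}

\begin{theorem}\label{thm:B}
There is an $(X,\sigma)$ as in Theorem~\ref{thm:A} such that $\operatorname{Aut}(\sigma)$ is not isomorphic to a subgroup of $\operatorname{Aut}(\tau)$ for any SFT $(Y,\tau)$. In particular $\operatorname{Aut}(\sigma)\not\cong\operatorname{Aut}(\tau)$ for every infinite transitive SFT $(Y,\tau)$, and the answer to the question is no.
\end{theorem}

\begin{theorem}\label{thm:C}
The following strengthenings hold.
\begin{enumerate}
\item[(1)] For any countable family of countable groups there is an $(X,\sigma)$ as in Theorem~\ref{thm:A} such that some $4$-generator subgroup of $\operatorname{Aut}(\sigma)$ embeds in no member of the family.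
\item[(2)] Exactly $2^{\aleph_0}$ isomorphism classes of groups occur as countable groups $\operatorname{Aut}(\sigma)$ of transitive, locally compact, countable state Markov shifts.
\item[(3)] All the shifts in Theorem~\ref{thm:A} can be taken mixing, with the same zeta function $\dfrac{1-z}{(1-z)^2-6z^2}$ and with Gurevich entropy $\log(1+\sqrt6)$.
\item[(4)] In Theorem~\ref{thm:B} the graph can be taken computable. Alternatively, it can be chosen so that $\operatorname{Aut}(\sigma)$ contains a $4$-generator subgroup with undecidable word problem.
\end{enumerate}
\end{theorem}

The set $D_Q$ is the device that turns the count into a proof. It depends only on the group generated by $Q$, with its marked generators.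

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
If $\theta:\Gamma\to\Gamma'$ is an injective homomorphism and $\theta Q$ denotes the image quadruple, then $w_m(\theta Q)=\theta(w_m(Q))$, and hence $D_{\theta Q}=D_Q$. In particular isomorphic groups give the same sets $D_Q$.

Every SFT is conjugate to the vertex shift of a finite $0$--$1$ matrix, so there are countably many SFTs up to conjugacy, and conjugate SFTs have isomorphic automorphism groups. By compactness every automorphism $\varphi$ of an SFT is a block code, that is, $(\varphi y)_0$ depends only on $y_{-r},\dots,y_r$ for some $r$. Hence each $\operatorname{Aut}(\tau)$ is countable, and the family $\mathcal D$ of all sets $D_{Q'}$, where $Q'$ is a quadruple in the automorphism group of some SFT, is countable. There are uncountably many sets of odd positive integers. Choose one, $D$, outside $\mathcal D$, and take $(X,\sigma)$ and $Q$ from Theorem~\ref{thm:A}. An injective homomorphism $\theta:\operatorname{Aut}(\sigma)\to\operatorname{Aut}(\tau)$ would give $D=D_Q=D_{\theta Q}\in\mathcal D$, a contradiction.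
\end{proof}

The rest of the paper proves Theorem~\ref{thm:A} and then Theorem~\ref{thm:C}. Section~\ref{sec:walk} isolates the algebra: markers bouncing in finite boxes read a $0$--$1$ sequence $f$, and the words $w_m$ extract from it the set of odd gaps between consecutive ones. Section~\ref{sec:graph} builds a graph in which such boxes appear, Section~\ref{sec:countable} shows that its automorphism group is countable, and Section~\ref{sec:autos} shows that the marker dynamics is given by automorphisms.

\section{A bouncing marker that reads a sequence}\label{sec:walk}

Fix $f:\mathbb N\to\{0,1\}$, where $\mathbb N=\{0,1,2,\dots\}$. Consider a row of $M+1$ sites and a marker on one of them, with $j$ sites to its left and $n$ sites to its right, so that $j+n=M$. The marker has a direction $d\in\{+,-\}$ and carries a spin $y\in\mathbb Z/3$. Put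
\[
\Sigma_M=\{(j,n,d): j,n\in\mathbb N,\ j+n=M,\ d\in\{+,-\}\},\qquad \Sigma=\bigsqcup_{M\ge0}\Sigma_M .
\]
We use the following maps of $\Sigma\times\mathbb Z/3$.
\begin{itemize}
\item $\bar\rho$ moves the marker one step in its direction, or reverses the direction if there is a wall in the way; it keeps $y$:
\begin{equation}\label{eq:rho}
(j,n,+)\mapsto\begin{cases}(j+1,n-1,+)& n\ge1,\\ (j,0,-)& n=0,\end{cases}
\qquad
(j,n,-)\mapsto\begin{cases}(j-1,n+1,-)& j\ge1,\\ (0,n,+)& j=0.\end{cases}
\end{equation}
\item $\bar\iota$ replaces $d$ by $-d$; $\ \bar\beta$ replaces $y$ by $-y$; $\ \bar\gamma$ replaces $y$ by $y+1$.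
\item $\bar\alpha$ replaces $y$ by $-y$ if $f(n)=1$, and does nothing if $f(n)=0$.
\end{itemize}
We also write $\bar\rho$ and $\bar\iota$ for the maps of $\Sigma$ that they induce.

Only $\bar\alpha$ knows $f$, and it sees only the single value $f(n)$. Conjugating by powers of $\bar\rho$ lets us see the values at later times, and commutators combine what we see. The next two lemmas make this precise.

\begin{lemma}\label{lem:inverse}
$\bar\iota\bar\rho\bar\iota$ is a two-sided inverse of $\bar\rho$.
\end{lemma}
\begin{proof}
We apply $\bar\rho$, $\bar\iota$, $\bar\rho$, $\bar\iota$ in this order, in each of the four cases: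
\begin{align*}
n\ge1:&\quad (j,n,+)\mapsto(j+1,n-1,+)\mapsto(j+1,n-1,-)\mapsto(j,n,-)\mapsto(j,n,+);\\
n=0:&\quad (j,0,+)\mapsto(j,0,-)\mapsto(j,0,+)\mapsto(j,0,-)\mapsto(j,0,+);\\
j\ge1:&\quad (j,n,-)\mapsto(j-1,n+1,-)\mapsto(j-1,n+1,+)\mapsto(j,n,+)\mapsto(j,n,-);\\
j=0:&\quad (0,n,-)\mapsto(0,n,+)\mapsto(0,n,-)\mapsto(0,n,+)\mapsto(0,n,-).
\end{align*}
So $\bar\iota\bar\rho\bar\iota\bar\rho=1$. Conjugating this by the involution $\bar\iota$ gives $\bar\rho\bar\iota\bar\rho\bar\iota=1$.
\end{proof}

In particular all the maps are permutations. For $E\subset\Sigma$ let $t_E$ be the permutation of $\Sigma\times\mathbb Z/3$ that applies $y\mapsto-y$ over the points of $E$, and $r_E$ the one that applies $y\mapsto y+1$ over the points of $E$; both do nothing elsewhere.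

\begin{lemma}\label{lem:comm}
$[t_E,r_{E'}]=r_{E\cap E'}$ for all $E,E'\subset\Sigma$.
\end{lemma}
\begin{proof}
Over a point of $E\cap E'$ the maps $r_{E'}^{-1}$, $t_E^{-1}$, $r_{E'}$, $t_E$, applied in this order, give
\[
y\mapsto y-1\mapsto1-y\mapsto2-y\mapsto y-2=y+1 \pmod 3 .
\]
Over any other point at least one of $t_E,r_{E'}$ is the identity, and the commutator is trivial.
\end{proof}

This is why the spin lives in $\mathbb Z/3$: the commutator of a flip with a rotation is the same rotation again, and iterated commutators form intersections.

\begin{example}\label{ex:w1}
Let $f$ begin with $1,0,1$ and let $M=2$. The permutation $\bar\rho$ runs through the six elements of $\Sigma_2$ cyclically: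
\[
\begin{array}{c|cccccc}
 & \xi_0 & \xi_1&\xi_2&\xi_3&\xi_4&\xi_5\\ \hline
(j,n,d) & (0,2,+)&(1,1,+)&(2,0,+)&(2,0,-)&(1,1,-)&(0,2,-)\\
f(n) & 1&0&1&1&0&1
\end{array}
\]
Consider $w_1=\bigl[\bar\alpha,[\bar\rho^{-1}\bar\alpha\bar\beta\bar\rho,[\bar\rho^{-2}\bar\alpha\bar\rho^2,\bar\gamma]]\bigr]$ over these states. The map $\bar\rho^{-2}\bar\alpha\bar\rho^2$ flips the spin where the value of $f$ two steps later is $1$, that is, over $\{\xi_0,\xi_1,\xi_3,\xi_4\}$, and the innermost commutator rotates over this set. The map $\bar\rho^{-1}\bar\alpha\bar\beta\bar\rho$ flips where the value one step later is $0$, over $\{\xi_0,\xi_3\}$. Finally $\bar\alpha$ flips where the current value is $1$, over $\{\xi_0,\xi_2,\xi_3,\xi_5\}$. So $w_1$ rotates the spin over $\{\xi_0,\xi_3\}$, the two states from which the marker reads $1,0,1$, beginning with the current value. Hence $w_1\neq1$.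
\end{example}

In general $w_m$ asks whether some marker reads $1\,0^m\,1$. Put $\bar Q_f=(\bar\rho,\bar\alpha,\bar\beta,\bar\gamma)$ and, for $\xi\in\Sigma$ and $k\in\mathbb Z$, let $n_k(\xi)$ be the $n$-coordinate of $\bar\rho^k\xi$. Define
\[
D(f)=\{m \text{ odd}:\ \exists\,a\ge0,\ f(a)=f(a+m+1)=1,\ f(a+1)=\dots=f(a+m)=0\}.
\]

\begin{proposition}\label{prop:D}
$D_{\bar Q_f}=D(f)$.
\end{proposition}

The difficulty is the wall. A marker in a box must turn around, and at a wall it reads a value of $f$ twice, so it may see patterns that do not occur in $f$. For example, let $f=0,1,1,1,\dots$; from $(0,1,+)$ the marker passes through $n=1,0,0,1$ and reads $1,0,0,1$, though $1\,0^2\,1$ does not occur in $f$. What a turning marker reads is symmetric about the moment of turning, which lies halfway between two consecutive reading times. If $m$ is odd, the center of the pattern $1\,0^m\,1$ is its middle $0$, not such a halfway point. So one end of the pattern is nearer to the moment of turning than the other, and the mirror image of this end falls on one of the zeros, which is impossible. This is the reason for restricting to odd $m$.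

\begin{proof}
Since $\bar\rho$ keeps $y$, the element $\bar\rho^{-k}\bar\alpha\bar\rho^k$ is $t_E$ with $E=\{\xi:f(n_k(\xi))=1\}$. Similarly $\bar\rho^{-k}\bar\alpha\bar\beta\bar\rho^k$ is $t_E$ with $E=\{\xi:f(n_k(\xi))=0\}$, because $\bar\beta$ flips everywhere and $\bar\alpha$ undoes the flip where $f=1$. Finally $\bar\gamma=r_\Sigma$. Applying Lemma~\ref{lem:comm} to \eqref{eq:w} from the inside out, we get $w_m(\bar Q_f)=r_{E_m}$ with
\[
E_m=\{\xi\in\Sigma:\ f(n_0(\xi))=1,\ f(n_1(\xi))=\dots=f(n_m(\xi))=0,\ f(n_{m+1}(\xi))=1\}.
\]
So it remains to show, for odd $m$, that $E_m\ne\emptyset$ if and only if $m\in D(f)$.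

If $m\in D(f)$ with witness $a$, let $\xi=(m+1,a,-)$. The marker moves left $m+1$ times without turning, so $n_k(\xi)=a+k$ for $0\le k\le m+1$, and $\xi\in E_m$.

Conversely let $\xi\in E_m$, and write $n_k=n_k(\xi)$. If $d$ is constant along $\xi,\bar\rho\xi,\dots,\bar\rho^{m+1}\xi$, then $n_0,\dots,n_{m+1}$ are consecutive integers in increasing or decreasing order. Since $1\,0^m\,1$ is a palindrome, it occurs in $f$, and $m\in D(f)$.

We show that $d$ cannot change. Suppose it changes from $\bar\rho^p\xi$ to $\bar\rho^{p+1}\xi$, where $0\le p\le m$. In such a step only $d$ changes, so $\bar\rho^{p+1}\xi=\bar\iota\bar\rho^p\xi$. By Lemma~\ref{lem:inverse}, $\bar\rho^q\bar\iota=\bar\iota\bar\rho^{-q}$ for all $q\in\mathbb Z$, and therefore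
\[
\bar\rho^{p+1+q}\xi=\bar\rho^q\bar\iota\bar\rho^p\xi=\bar\iota\bar\rho^{p-q}\xi .
\]
Since $\bar\iota$ does not change the $n$-coordinate, $n_{2p+1-k}=n_k$ for all $k\in\mathbb Z$. Taking $k=0$ and $k=m+1$ we find
\[
f(n_{2p+1})=f(n_0)=1,\qquad f(n_{2p-m})=f(n_{m+1})=1 .
\]
As $m+1$ is even, $2p+1\ne m+1$. If $2p+1\le m$, then $1\le 2p+1\le m$, and $f(n_{2p+1})=0$ because $\xi\in E_m$. If $2p+1\ge m+2$, then $1\le2p-m\le m$ because $p\le m$, and $f(n_{2p-m})=0$. Both are contradictions.
\end{proof}

Every set $D$ of odd positive integers is of the form $D(f)$. For $D=\emptyset$ take $f\equiv0$. Otherwise let $d_1,d_2,\dots$ be an infinite sequence with set of values $D$ and take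
\begin{equation}\label{eq:f}
f=1\,0^{d_1}\,1\,0^{d_2}\,1\,0^{d_3}\,1\cdots .
\end{equation}

\section{The graph}\label{sec:graph}

\subsection{What the graph must do}

We want a Markov shift whose typical points consist of boxes separated by a symbol $e$, each box holding one marker $s$ with its direction and spin. A box will have the form $b^j\,s\,P_n$: the $b$'s count the sites to the left of $s$, and a \emph{run} $P_n$ of length $n$ counts the sites to the right. The following requirements lead to the form of the runs; this subsection is only motivation.

\emph{Countability.} The automorphism group will be countable because $X$ is locally compact, a run is determined by its length, and all the other symbols belong to a finite set.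

\emph{Continuity of $\alpha$.} Runs can be arbitrarily long, so by compactness of cylinders there will be points with an infinite run after $s$. Suppose that runs were made of unlabeled vertices, say $P_n=L_1\cdots L_i\cdots$ with a beginning independent of $n$ up to a length tending to infinity with $n$. Take points $x^{(n)}$ with $s=s_{d,y}$, $y\ne0$, at $0$ followed by $P_n$, and with a common left half. As $n\to\infty$ these would converge to one point with an infinite run. The map $\alpha$ changes the $s$ of $x^{(n)}$ exactly if $f(n)=1$, so it could extend continuously only if $f$ were eventually constant. So we let the beginning of a long run display $f(n)$.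

\emph{Continuity of $\rho$.} The map $\rho$ replaces $P_n$ by $P_{n\pm1}$. To know the beginning of the new run we must be able to read $f(n\pm1)$ from a bounded part of $P_n$, and to know a little more of the new run we must be able to read a larger window from a longer part. So the displayed window should grow along the run: we let the $i$-th vertex display $f(n-i),\dots,f(n+i)$. Then the $(i+1)$-st vertex of $P_n$ determines the $i$-th vertex of $P_{n\pm1}$.

\emph{Local finiteness.} If these labeled vertices continued to the end of the run, then $e$ would have infinitely many predecessors. So halfway through we switch to a descending ladder $R(k),\dots,R(1)$, which leads back to $e$ through the single vertex $R(1)$. Switching at the middle also keeps the windows inside $\mathbb N$.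

\subsection{Definition}

For $i\ge1$ and $n\ge2i$ put
\[
V_i(n)=(f(n-i),\dots,f(n+i)),\qquad \mathcal V_i=\{V_i(n):n\ge2i\}\subset\{0,1\}^{2i+1}.
\]
The \emph{central block} of a word of length $2i+3$ is obtained by deleting its first and last symbols. The central block of $V_{i+1}(n)$ is $V_i(n)$.

The vertices of $G_f$ are the \emph{core} vertices
\[
C=\{e,b\}\cup\{s_{d,y}:d\in\{+,-\},\ y\in\mathbb Z/3\}
\]
and the vertices $L(i,v)$ ($i\ge1$, $v\in\mathcal V_i$) and $R(k)$ ($k\ge1$). By ``an $s$'' we mean any of the six vertices $s_{d,y}$. For $n\ge0$ let $P_n$ be the word of length $n$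
\[
P_n=L(1,V_1(n)),\ \dots,\ L\bigl(\lfloor\tfrac n2\rfloor,V_{\lfloor n/2\rfloor}(n)\bigr),\ R\bigl(\lceil\tfrac n2\rceil\bigr),\ R\bigl(\lceil\tfrac n2\rceil-1\bigr),\ \dots,\ R(1).
\]
So $P_0$ is empty, $P_1=R(1)$, $P_2=L(1,V_1(2))\,R(1)$, and $P_3=L(1,V_1(3))\,R(2)\,R(1)$. The edges are $e\to b$, $b\to b$, $e\to s$, $b\to s$ for every $s$, and all pairs of consecutive vertices in the words $s\,P_n\,e$, for all $s$ and all $n\ge0$. The latter edges are the following:
\begin{itemize}
\item $s\to e$, $\ s\to R(1)$, $\ s\to L(1,v)$ for $v\in\mathcal V_1$;
\item $L(i,v)\to L(i+1,v')$ if $v'\in\mathcal V_{i+1}$ and $v$ is its central block (indeed, if $v'=V_{i+1}(n)$ with $n\ge2i+2$, then $v=V_i(n)$);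
\item $L(i,v)\to R(k)$ if $k\in\{i,i+1\}$ and $v=V_i(i+k)$, the edge occurring in $P_{i+k}$;
\item $R(k+1)\to R(k)$ for $k\ge1$, and $R(1)\to e$.
\end{itemize}
Let $X=X_f$ be the space of bi-infinite paths of $G_f$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={font=\small}]
\node (e) at (0,0) {$e$};
\node (b) at (0,2) {$b$};
\node (s) at (2,2) {$s_{d,y}$};
\node (L1) at (4.2,2) {$L(1,\cdot)$};
\node (L2) at (6.4,2) {$L(2,\cdot)$};
\node (L3) at (8.6,2) {$L(3,\cdot)$};
\node (Ld) at (10.6,2) {$\cdots$};
\node (R1) at (4.2,0) {$R(1)$};
\node (R2) at (6.4,0) {$R(2)$};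
\node (R3) at (8.6,0) {$R(3)$};
\node (Rd) at (10.6,0) {$\cdots$};
\draw[->] (e) -- (b);
\draw[->] (b) edge[loop above] (b);
\draw[->] (b) -- (s);
\draw[->] (e) to[bend left=14] (s);
\draw[->] (s) to[bend left=14] (e);
\draw[->] (s) -- (R1);
\draw[->] (s) -- (L1);
\draw[->] (L1) -- (L2);
\draw[->] (L2) -- (L3);
\draw[->] (L3) -- (Ld);
\draw[->] (L1) -- (R1);
\draw[->] (L1) -- (R2);
\draw[->] (L2) -- (R2);
\draw[->] (L2) -- (R3);
\draw[->] (L3) -- (R3);
\draw[->] (L3) -- (Rd);
\draw[->] (Rd) -- (R3);
\draw[->] (R3) -- (R2);
\draw[->] (R2) -- (R1);
\draw[->] (R1) -- (e);
\end{tikzpicture}
\caption{The graph $G_f$ with the windows of the vertices $L(i,v)$ suppressed and the six vertices $s_{d,y}$ drawn as one. A run of length $n\ge2$ goes from $s$ along the upper row, descends from $L(\lfloor n/2\rfloor,\cdot)$ by a vertical edge ($n$ even) or a diagonal edge ($n$ odd), and returns to $e$ along the lower row; for example $n=5$ gives $s$, $L(1,\cdot)$, $L(2,\cdot)$, $R(3)$, $R(2)$, $R(1)$, $e$. In $G_f$ the vertices $L(i,v)$ form a forest: each window $v$ is extended by one symbol on either side at every step, and the vertical and diagonal edges exist only for the window belonging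 to the correct $n$.}
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:basic}
$G_f$ has countably infinitely many vertices, is locally finite and is irreducible; $X$ is locally compact, each cylinder $[a]=\{x\in X:x_0=a\}$ being compact and open, and $(X,\sigma)$ is topologically mixing.
\end{lemma}
\begin{proof}
The first assertion is clear. The vertex $L(i,v)$ has at most four successors $L(i+1,v')$ and at most two successors among the $R$'s. For $i\ge 2$ it has exactly one predecessor, namely $L(i-1,u)$ with $u$ the central block of $v$; the predecessors of $L(1,v)$ are the six $s$. The vertex $R(k)$ has one successor; its predecessors are $R(k+1)$, $L(k,V_k(2k))$, and either $L(k-1,V_{k-1}(2k-1))$, if $k\ge2$, or the six $s$, if $k=1$. An $s$ has the successors $e$, $R(1)$ and at most eight $L(1,v)$. The successors of $e$ and of $b$ are $b$ and the $s$'s. The predecessors of $e$ are $R(1)$ and the $s$'s, and the predecessors of $b$ and of each $s$ are $e$ and $b$. So $G_f$ is locally finite. Consequently $[a]$ is a closed subset of a product of finite sets, hence compact; it is open by definition, and $X$ is locally compact.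

Each $L(i,v)$ lies on some $P_n$, and $R(k)$ lies on $P_{2k}$. So every vertex lies on a closed path $e\,s\,P_n\,e$ or $e\,b\,s\,e$ through $e$, and $G_f$ is irreducible. Since $b$ carries a loop, $G_f$ is aperiodic, that is, for any vertices $a,a'$ there are paths from $a$ to $a'$ of all sufficiently large lengths. This gives mixing.
\end{proof}

\subsection{Runs and cells}

Infinite runs need parameters as well. Let $\Omega$ be the set of all $z\in\{0,1\}^{\mathbb Z}$ such that $V_i(z):=(z_{-i},\dots,z_i)$ lies in $\mathcal V_i$ for every $i\ge1$. For $z\in\Omega$ put $f(z):=z_0$ and $z\pm1:=S^{\pm1}z$, where $(Sz)_k=z_{k+1}$, and regard $z$ as larger than every integer. Let $P_z$ be the infinite word $L(1,V_1(z)),L(2,V_2(z)),\dots$\,; then $s\,P_z$ is a path.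

The set $\Omega$ is invariant under $z\mapsto z\pm1$: if $z\in\Omega$ and $i\ge1$, then $V_{i+1}(z)=V_{i+1}(n)$ for some $n\ge2i+2$, hence $V_i(z\pm1)=V_i(n\pm1)$, and $n\pm1\ge2i$. With these conventions the following holds for all $\nu\in\mathbb N\cup\Omega$ and $i\ge1$:
\begin{equation}\label{eq:window}
\text{if }\nu\ge2i+2,\text{ then } V_{i+1}(\nu)\text{ determines } V_i(\nu-1),\ V_i(\nu),\ V_i(\nu+1),
\end{equation}
as the first, middle and last subwords of length $2i+1$.

\begin{lemma}\label{lem:runs}
Let $x\in X$ and let $x_t$ be an $s$. There is a unique $\nu\in\mathbb N\cup\Omega$, the \emph{run parameter} of this $s$, such that $x_t$ is followed by $P_\nu$ and, if $\nu\in\mathbb N$, then by $e$.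
\end{lemma}
\begin{proof}
If $x_{t+1}=e$, then $\nu=0$. If $x_{t+1}=R(1)$, then $x_{t+2}=e$ and $\nu=1$. Otherwise $x$ runs through $L(1,v_1),L(2,v_2),\dots$, where each $v_l$ is the central block of $v_{l+1}$. If it leaves the $L$'s, say from $L(i,v_i)$ to $R(k)$, then $n=i+k\in\{2i,2i+1\}$ and $v_i=V_i(n)$; taking central blocks gives $v_l=V_l(n)$ for $l\le i$, and after $R(k)$ the path must descend to $R(1)$ and $e$. So the run is $P_n$, and $n\ge2$. If it stays in the $L$'s forever, then the nested words $v_l\in\mathcal V_l$ define a unique $z\in\Omega$ with $v_l=V_l(z)$ for all $l$, and the run is $P_z$. The parameter is unique because it is the length of the run if the run is finite, and because the $v_l$ determine $z$ otherwise.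
\end{proof}

\begin{lemma}\label{lem:cells}
Let $x\in X$ and let $I\subset\mathbb Z$ be a maximal nonempty interval on which $x$ avoids $e$. Then $x|_I$ has exactly one of the following forms:
\begin{enumerate}
\item[(i)] $b^j\,s_{d,y}\,P_\nu$ with $0\le j\le\infty$, $\nu\in\mathbb N\cup\Omega$;
\item[(ii)] $b\,b\,b\cdots$, infinite to the right (and possibly also to the left);
\item[(iii)] $\cdots R(3)\,R(2)\,R(1)$, infinite to the left.
\end{enumerate}
\end{lemma}
\begin{proof}
Suppose that $x_t$ is an $s$ for some $t\in I$. After $t$ the point follows $P_\nu$, and then $e$ if $\nu\in\mathbb N$, by Lemma~\ref{lem:runs}. The predecessors of $s$ and of $b$ lie in $\{e,b\}$, so before $t$ there are only $b$'s until an $e$ appears. This is (i).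

Suppose that no $s$ occurs in $I$. Then no $L$ occurs, because $L(i,v)$ at a position forces an $s$ exactly $i$ positions earlier, with only $L$'s in between. If $b$ occurs at $t\in I$, then all later symbols are $b$, since the successors of $b$ are $b$ and the $s$'s, and all earlier symbols in $I$ are $b$ as well. This is (ii). If only $R$'s occur, then each has an $R$ as predecessor, since the predecessors of an $R$ are $R$'s, $L$'s and $s$'s. The only $R$ preceding $R(k)$ is $R(k+1)$, and $R(k)$ is followed by $R(k-1),\dots,R(1),e$. This is (iii).
\end{proof}

In case (i) we call $I$ a \emph{cell} of $x$ and $(j,\nu,d,y)$ its \emph{state}. A finite cell has $j+1+\nu$ positions and has an $e$ on either side. If in a point we replace, in any number of cells simultaneously, the word $b^j\,s_{d,y}\,P_\nu$ by another word $b^{j'}\,s_{d',y'}\,P_{\nu'}$ occupying the same positions, we again get a point of $X$, because the words $e\,b^{j'}s_{d',y'}P_{\nu'}e$ (with the parts that exist) are always paths.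

The run parameter is read off locally. For $n\in\mathbb N$, and for $i\ge1$, $v\in\mathcal V_i$, the sets
\begin{equation}\label{eq:clopen}
\{x_0=s_{d,y},\ \nu=n\},\qquad \{x_0=s_{d,y},\ \nu\ge2i,\ V_i(\nu)=v\}=\{x_0=s_{d,y},\ x_i=L(i,v)\}
\end{equation}
are clopen, where $\nu$ is the run parameter of the $s$ at $0$. Membership in the first means that $x_0\cdots x_{n+1}=s_{d,y}P_ne$. For the equality, note that $P_\nu$ contains a vertex $L(i,\cdot)$ if and only if $\nu\ge2i$, and that this vertex is then $L(i,V_i(\nu))$, at distance $i$ from the $s$. Conversely, $x_i=L(i,v)$ forces $x_1,\dots,x_{i-1}$ to be $L$'s, so this vertex belongs to the run of the $s$ at $0$.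

Let $X'\subset X$ be the set of points that visit $e$ at infinitely many positive and at infinitely many negative times. By irreducibility every finite path extends in both directions to a point of $X'$, so $X'$ is dense. In a point of $X'$ every position carries $e$ or lies in a finite cell, by Lemma~\ref{lem:cells}.

\section{The automorphism group is countable}\label{sec:countable}

\begin{proposition}\label{prop:countable}
$\operatorname{Aut}(\sigma)$ is countable.
\end{proposition}
\begin{proof}
For $\varphi\in\operatorname{Aut}(\sigma)$ and a core vertex $a$ put $U_a(\varphi)=\varphi^{-1}([a])$. This set is compact and open, because $[a]$ is and $\varphi$ is a homeomorphism. The space $X$ has a countable base, and a compact open set is a finite union of basic sets, so $X$ has only countably many compact open subsets. Since $C$ is finite, there are only countably many tuples $(U_a(\varphi))_{a\in C}$, and it suffices to show that such a tuple determines $\varphi$.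

Let $\varphi$ and $\psi$ have the same tuple. For all $x\in X$, $t\in\mathbb Z$ and $a\in C$,
\[
\varphi(x)_t=a\iff\sigma^tx\in U_a(\varphi)=U_a(\psi)\iff\psi(x)_t=a .
\]
So $\varphi(x)$ and $\psi(x)$ have the same core symbols at the same positions. Let $x\in\varphi^{-1}(X')$. Then $\varphi(x)\in X'$, and also $\psi(x)\in X'$ because it has the same occurrences of $e$. In both points all the remaining positions lie in finite runs between an $s$ and the next $e$, and a run of length $n$ equals $P_n$. Hence $\varphi(x)=\psi(x)$. As $\varphi^{-1}(X')$ is dense, $\varphi=\psi$.
\end{proof}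

Local compactness makes the sets $U_a(\varphi)$ compact, and hence countable in number; the finiteness of the core and the rigidity of the runs do the rest. The sequence $f$ is spread over infinitely many vertices, but these leave no freedom of their own.

\section{Four automorphisms}\label{sec:autos}

\subsection{The automorphisms \texorpdfstring{$\iota,\beta,\gamma,\alpha$}{iota, beta, gamma, alpha}}

All six $s_{d,y}$ have the same predecessors and the same successors. So the vertex permutations
\[
\iota: s_{d,y}\mapsto s_{-d,y},\qquad \beta: s_{d,y}\mapsto s_{d,-y},\qquad \gamma: s_{d,y}\mapsto s_{d,y+1}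
\]
(fixing all other vertices) are graph automorphisms, and they induce elements of $\operatorname{Aut}(\sigma)$, denoted by the same letters.

The map $\alpha$ replaces $y$ by $-y$ at each $s_{d,y}$ whose run parameter $\nu$ satisfies $f(\nu)=1$, and leaves everything else unchanged. The value $f(\nu)$ is determined by the symbol after the $s$: it is $f(0)$ if that symbol is $e$, $f(1)$ if it is $R(1)$, and the middle entry of $v$ if it is $L(1,v)$. So $\alpha(x)_0$ depends only on $x_0,x_1$, and $\alpha$ is continuous. It commutes with $\sigma$. It does not change run parameters, so $\alpha^2=1$, and $\alpha\in\operatorname{Aut}(\sigma)$.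

\subsection{The automorphism \texorpdfstring{$\rho$}{rho}}

The map $\rho$ keeps everything outside the cells and changes the state of each cell as $\bar\rho$ does in \eqref{eq:rho}, with $\infty\pm1=\infty$ for $j$:
\[
(j,\nu,+,y)\mapsto\begin{cases}(j+1,\nu-1,+,y)&\nu\ge1,\\(j,0,-,y)&\nu=0,\end{cases}
\qquad
(j,\nu,-,y)\mapsto\begin{cases}(j-1,\nu+1,-,y)&j\ge1,\\(0,\nu,+,y)&j=0.\end{cases}
\]
Here the $s$ moves by $+1$, $0$, $-1$, $0$ positions in the four cases, and the positions occupied by the cell stay the same. For a cell filling all of $\mathbb Z$ this motion of the $s$ is part of the definition. So $\rho$ maps $X$ to $X$ and commutes with $\sigma$. The four computations in the proof of Lemma~\ref{lem:inverse}, with $\nu$ in place of $n$, hold for infinite cells too, and the displacements of the $s$ cancel. So $\iota\rho\iota\rho=1$, and conjugating by $\iota$ gives $\rho\iota\rho\iota=1$. Hence $\iota\rho\iota$ is a two-sided inverse of $\rho$.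

\begin{proposition}\label{prop:rho}
$\rho$ is continuous. Hence $\rho\in\operatorname{Aut}(\sigma)$.
\end{proposition}
\begin{proof}
Once $\rho$ is continuous, so is its inverse $\iota\rho\iota$. Since $\rho$ commutes with $\sigma$, it suffices to show that $\{x:\rho(x)_0=a\}$ is open for every vertex $a$. In fact it is clopen.

\emph{$a=e$.} The set is $\{x_0=e\}$, since $\rho$ does not move the $e$'s.

\emph{$a=s_{+,y}$.} The symbol arises from $s_{+,y}$ one position to the left with $\nu\ge1$, or from $s_{-,y}$ in place with $j=0$. The set is
\[
\{x_{-1}=s_{+,y},\ x_0\ne e\}\cup\{x_0=s_{-,y},\ x_{-1}=e\}.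
\]

\emph{$a=s_{-,y}$.} The symbol arises from $s_{-,y}$ one position to the right with $j\ge1$, or from $s_{+,y}$ in place with $\nu=0$. The set is
\[
\{x_1=s_{-,y},\ x_0=b\}\cup\{x_0=s_{+,y},\ x_1=e\}.
\]

\emph{$a=b$.} An old $b$ disappears if and only if it is the last one before some $s_{-,y}$. A new $b$ appears exactly in place of an $s_{+,y}$ with $\nu\ge1$. All $b$'s outside cells remain, and they are followed by $b$. The set is
\[
\{x_0=b,\ x_1\notin\{s_{-,y}:y\in\mathbb Z/3\}\}\cup\bigcup_{y}\{x_0=s_{+,y},\ x_1\ne e\}.
\]

\emph{$a=L(i,v)$.} This means that $\rho(x)$ has an $s$ at $-i$ with run parameter $\nu'\ge2i$ and $V_i(\nu')=v$. An $s_{+,y}$ with $\nu=0$ gives $\nu'=0<2i$ and does not contribute. So the set is the union over $y\in\mathbb Z/3$ of the events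
\begin{enumerate}
\item[(A)] $x_{-i-1}=s_{+,y}$, with $\nu\ge2i+1$ and $V_i(\nu-1)=v$;
\item[(B)] $x_{-i+1}=s_{-,y}$, $x_{-i}=b$, with $\nu\ge2i-1$ and $V_i(\nu+1)=v$;
\item[(C)] $x_{-i}=s_{-,y}$, $x_{-i-1}=e$, with $\nu\ge2i$ and $V_i(\nu)=v$,
\end{enumerate}
where $\nu$ is the run parameter in $x$ of the $s$ mentioned. Each event is clopen. Indeed, each of the finitely many integers $\nu<2i+2$ gives a clopen condition by \eqref{eq:clopen}, shifted to the position of the $s$. For $\nu\ge2i+2$ the windows $V_i(\nu-1)$, $V_i(\nu)$, $V_i(\nu+1)$ are determined by $V_{i+1}(\nu)$ according to \eqref{eq:window}, and prescribing $V_{i+1}(\nu)$ is a clopen condition by \eqref{eq:clopen}; there are finitely many words in $\mathcal V_{i+1}$. This is where the growth of the windows is used.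

\emph{$a=R(k)$.} Since the $R$'s carry no information, they are recognized by their distance to the next $e$. The vertex $R(k)$ occurs in $P_n$ if and only if $k\le\lceil n/2\rceil$, that is, $n\ge2k-1$, and then at distance $k$ from the following $e$; the same distance holds on a ray $\cdots R(2)R(1)$ before $e$. Hence $\rho(x)_0=R(k)$ if and only if $\rho(x)_k=e$ and the block of non-core symbols of $\rho(x)$ ending at position $k-1$ has length at least $2k-1$ or is infinite. There is no edge $e\to e$, so every $e$ is preceded by a nonempty interval as in Lemma~\ref{lem:cells}. This interval ends at the $e$, so it is of the form (i) with $\nu\in\mathbb N$ or of the form (iii). Thus, going back from an $e$, the nearest core vertex, if there is one, is an $s$. So the condition is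
\[
x_k=e\quad\text{and}\quad \rho(x)_{k-1-l}\text{ is not an }s\text{ for }0\le l\le2k-2 .
\]
This describes a clopen set, by the cases $a=s_{\pm,y}$ already treated, because $\rho$ commutes with $\sigma$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Put $Q_f=(\rho,\alpha,\beta,\gamma)\in\operatorname{Aut}(\sigma)^4$.

\begin{proposition}\label{prop:Q}
A word in the four letters and their inverses is trivial at $Q_f$ if and only if it is trivial at $\bar Q_f$. Hence $D_{Q_f}=D_{\bar Q_f}=D(f)$.
\end{proposition}
\begin{proof}
The automorphisms $\rho,\alpha,\beta,\gamma$ and their inverses do not move the $e$'s. So they map $X'$ to itself, and on $X'$ they act on each finite cell separately, keeping its set of positions and changing its state in $\Sigma\times\mathbb Z/3$ exactly as $\bar\rho,\bar\alpha,\bar\beta,\bar\gamma$ and their inverses do. If a word acts trivially on $\Sigma\times\mathbb Z/3$, then it fixes every point of $X'$, and hence every point of $X$, since $X'$ is dense. If it moves the state $(j,n,d,y)$, then it moves the periodic points of $X'$ obtained by repeating the block $e\,b^j\,s_{d,y}\,P_n$. The last assertion follows from Proposition~\ref{prop:D}.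
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given $D$, choose $f$ with $D(f)=D$ as at the end of Section~\ref{sec:walk}. By Lemma~\ref{lem:basic} and Propositions~\ref{prop:countable} and~\ref{prop:Q}, the shift $X_f$ with $Q=Q_f$ has all the required properties.
\end{proof}

This also completes the proof of Theorem~\ref{thm:B}.

\section{Proof of Theorem~\ref{thm:C}}

\subsection*{(1) Countable families}

A countable family of countable groups contains only countably many quadruples. Choose a set $D$ of odd positive integers different from all their sets $D_{Q'}$, and take $(X,\sigma)$ and $Q$ from Theorem~\ref{thm:A}. An embedding $\theta$ of the subgroup generated by $Q$ in a member of the family would give $D=D_Q=D_{\theta Q}$, a contradiction.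

\subsection*{(2) Continuum many groups}

For each $D$ fix a shift $X_D$ as in Theorem~\ref{thm:A}. A given countable group $\Gamma$ is isomorphic to the automorphism group of $X_D$ for at most countably many $D$, since each such $D$ equals $D_{Q'}$ for one of the countably many quadruples $Q'\in\Gamma^4$. There are $2^{\aleph_0}$ sets $D$, so at least $2^{\aleph_0}$ isomorphism classes occur. There are no more than $2^{\aleph_0}$ isomorphism classes of countable groups, because a countable group is given by a multiplication table on a subset of $\mathbb N$.

\subsection*{(3) Zeta function and entropy}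

We show that $X_f$ has the stated properties for every $f$. Mixing is part of Lemma~\ref{lem:basic}. Recall that $\zeta(z)=\exp\sum_{n\ge1}p_nz^n/n$, where $p_n$ is the number of points with $\sigma^nx=x$, and that the Gurevich entropy of a mixing shift is $\lim_n\frac1n\log c_n$, where $c_n$ is the number of closed paths of length $n$ at a fixed vertex; it does not depend on the vertex.

The first-return loops at $e$ are the paths $e\,b^j\,s\,P_n\,e$ of length $\ell=j+n+2$. There are $6(\ell-1)$ of them for each $\ell\ge2$, so their generating function is
\[
F(z)=\sum_{\ell\ge2}6(\ell-1)z^\ell=\frac{6z^2}{(1-z)^2},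
\]
independently of $f$. Consider points with $\sigma^nx=x$ that visit $e$ exactly $r\ge1$ times in each block of $n$ consecutive positions. Such a point together with one of its $r$ visits modulo $n$ corresponds to a sequence of $r$ first-return loops of total length $n$ together with a position modulo $n$. So there are $\frac nr[z^n]F(z)^r$ such points, where $[z^n]$ denotes the coefficient of $z^n$. The only periodic point avoiding $e$ is $b^\infty$: in Lemma~\ref{lem:cells} with $I=\mathbb Z$, case (iii) is impossible, and a point of form (i) is not periodic because it contains exactly one $s$. Therefore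
\[
\sum_{n\ge1}\frac{p_n}nz^n=\sum_{n\ge1}\frac{z^n}n+\sum_{r\ge1}\frac{F(z)^r}r=-\log(1-z)-\log(1-F(z)),
\]
\[
\zeta(z)=\frac1{1-z}\cdot\frac1{1-\frac{6z^2}{(1-z)^2}}=\frac{1-z}{(1-z)^2-6z^2}.
\]

The closed paths at $e$ have the generating function
\[
\frac1{1-F(z)}=\frac{(1-z)^2}{\bigl(1-(1+\sqrt6)z\bigr)\bigl(1-(1-\sqrt6)z\bigr)} .
\]
Its pole of smallest modulus is simple and lies at $z=1/(1+\sqrt6)$, so $c_n$ grows like a positive constant times $(1+\sqrt6)^n$. The entropy is $\log(1+\sqrt6)$.

\subsection*{(4) Computability}

We call $G_f$ computable if, in the evident coding, its vertex set and its edge relation are decidable.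

\emph{The SFT side.} Every SFT is conjugate to the vertex shift $Y_A$ of a finite $0$--$1$ matrix $A$ in which every row and every column is nonzero, and then every allowed word (every finite path) occurs in a point of $Y_A$. A block code of radius $r$ is given by a map from allowed words of length $2r+1$ to symbols. It maps $Y_A$ into $Y_A$ if and only if it maps each allowed word of length $2r+2$ to an allowed word of length $2$. Two block codes from $Y_A$ to itself, of radii $r$ and $r'$, are mutually inverse if and only if both their composites return the central symbol of every allowed word of length $2(r+r')+1$. These conditions are decidable. Since all automorphisms of $Y_A$ are block codes, we can therefore list computably, possibly with repetitions, all quadruples $Q_0,Q_1,Q_2,\dots$ of automorphisms of all the shifts $Y_A$, each given by block codes for its entries and their inverses. Given $k$ and an odd $m$, we can decide whether $w_m(Q_k)=1$, by composing block codes and testing all allowed words of the resulting length. The sets $D_{Q_k}$, $k\ge0$, form the family $\mathcal D$ in the proof of Theorem~\ref{thm:B}.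

\emph{A computable example.} By diagonalization, put
\[
D=\{2k+1: k\ge0,\ w_{2k+1}(Q_k)=1\}.
\]
This set is computable. For every $k$ we have $2k+1\in D$ if and only if $2k+1\notin D_{Q_k}$, so $D\ne D_{Q_k}$, and $D$ can serve in the proof of Theorem~\ref{thm:B}. Moreover $D$ is infinite, because there are infinitely many matrices $A$, each of them contributes a quadruple of identity maps, and all $w_m$ are trivial at such a quadruple. Let $d_1<d_2<\cdots$ be the elements of $D$ and define $f$ by \eqref{eq:f}. Then $f$ is computable and $D(f)=D$.

It remains to see that $G_f$ is computable. First, membership in $\mathcal V_i$ is decidable, uniformly in $i$. A word of length $2i+1$ with at most one symbol $1$ always belongs to $\mathcal V_i$: since the gaps $d_r$ tend to infinity, such a word occurs in $f$ at arbitrarily late places. If a word of length $2i+1$ has at least two symbols $1$, each of its occurrences in $f$ contains two consecutive ones of $f$ separated by a gap $d_r\le2i-1$. As the $d_r$ are strictly increasing, this confines the occurrences to an initial segment of $f$ that can be computed from $i$, and it suffices to search there. Next, $L(i,v)\to L(i+1,v')$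 is an edge if and only if $v'\in\mathcal V_{i+1}$ and $v$ is its central block; $L(i,v)\to R(k)$ is an edge if and only if $k\in\{i,i+1\}$ and $v=V_i(i+k)$; and the remaining edges were listed explicitly. So the edge relation is decidable.

\emph{An undecidable word problem.} Now let $D$ be a non-computable set of odd positive integers, and take $(X,\sigma)$ and $Q$ from Theorem~\ref{thm:A}. Each set $D_{Q_k}$ is computable by the above, so $D$ is different from all of them, and the conclusion of Theorem~\ref{thm:B} holds for $(X,\sigma)$. If the word problem of the group generated by $Q$ were decidable, then $D=\{m\text{ odd}:w_m(Q)\neq1\}$ would be computable, since the word $w_m$ can be written down from $m$. This is a contradiction, and Theorem~\ref{thm:C} is proved.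

\begin{thebibliography}{1}
\bibitem{source}
\emph{On the algebraic properties of the automorphism groups of countable state Markov shifts},
\url{http://www.cmm.uchile.cl/~mschraudner/Preprints/algeprop.pdf}.
\end{thebibliography}

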